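# A distributive sublattice of $\mathbf{FM}(4)$ that embeds into no free distributive lattice

## 1. The theorem and what it says

For a nonempty set $X$, let $\mathbf{FM}(X)$ and $\mathbf{FD}(X)$ denote the free modular and the free distributive lattice generated by $X$. Write $\mathbf{FM}(4)$ for $\mathbf{FM}(X)$ with $|X|=4$. For a cardinal $\kappa$, let $P_{\rm fin}(\kappa)$ be the lattice of finite subsets of $\kappa$ under $\cap$ and $\cup$. An embedding is a one-to-one lattice homomorphism.

**Theorem 1 (Main Theorem).** (a) $P_{\rm fin}(\omega)$ embeds into $\mathbf{FM}(4)$, hence into $\mathbf{FM}(X)$ whenever $|X|\ge 4$. (b) $P_{\rm fin}(\omega)$ does not embed into any $\mathbf{FD}(X)$.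

The same tools give sharper statements, which we also prove.

**Theorem 2.**

* (a) Every distributive sublattice of $\mathbf{FM}(X)$ embeds into a free distributive lattice if and only if $|X|\le 3$.
* (b) For $|X|\ge 4$, $P_{\rm fin}(\kappa)$ embeds into $\mathbf{FM}(X)$ if and only if $\kappa\le\aleph_0$. In contrast, $P_{\rm fin}(\kappa)$ embeds into some free distributive lattice if and only if $\kappa$ is finite.
* (c) The lattice $(\mathbb Z_{>0},\gcd,\mathrm{lcm})$ embeds into $\mathbf{FM}(4)$.
* (d) If $\mathcal V$ is any variety of modular lattices containing the subspace lattices $\mathrm{Sub}(\mathbb F_p^3)$ for infinitely many primes $p$, then $P_{\rm fin}(\omega)$ embeds into the $\mathcal V$-free lattice on $4$ generators.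

Here is the question behind the theorem. Freese showed that every free distributive lattice can be embedded into a free modular lattice. Consequently every lattice that embeds into a free distributive lattice also embeds into a free modular one. Jónsson raised the converse (the source of the problem is "Directions in Lattice Theory", http://math.hawaii.edu/~ralph/Preprints/jonsson.pdf): can every distributive sublattice of a free modular lattice be embedded into a free distributive lattice? Since $P_{\rm fin}(\omega)$ is a lattice of sets under union and intersection, it is distributive, and Theorem 1 says that the answer is no.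

What does a copy of $P_{\rm fin}(\omega)$ inside a lattice $L$ look like? If $o$ is the image of $\emptyset$ and $c_i$ the image of $\{i\}$, then
$$c_i>o,\qquad c_i\wedge c_j=o\quad(i\ne j). \tag{1}$$
So there are infinitely many elements strictly above one common base $o$, pairwise meeting in exactly $o$. In a free distributive lattice (1) alone is impossible; this is part (b). In a free modular lattice we shall build it, and more than (1) is needed to get an embedding.

## 2. Free lattices, terms and retractions

A lattice is **modular** if
$$s\le t\ \Longrightarrow\ t\wedge(s\vee y)=s\vee(t\wedge y) \tag{2}$$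
for all $s,t,y$. Every distributive lattice is modular. The lattice $\mathrm{Sub}(A)$ of subgroups of an abelian group $A$ is modular: if $S\le T$ and an element of $T$ is written $\sigma+\eta$ with $\sigma\in S$, $\eta\in Y$, then $\eta\in T$, so the element lies in $S+(T\cap Y)$. It need not be distributive: if $l_1,l_2,l_3$ are the three lines of $\mathbb F_2^2$, then $l_3\wedge(l_1\vee l_2)=l_3$, while $(l_3\wedge l_1)\vee(l_3\wedge l_2)=0$.

Every element of $\mathbf{FM}(X)$ has the form $t(x_1,\dots,x_n)$ for a lattice term $t$ and finitely many generators $x_i\in X$. Every map from $X$ to a modular lattice $M$ extends uniquely to a homomorphism $\mathbf{FM}(X)\to M$, and homomorphisms commute with terms. The same holds for $\mathbf{FD}(X)$ and distributive lattices.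

If $\emptyset\ne Y\subseteq X$, the natural map $\mathbf{FM}(Y)\to\mathbf{FM}(X)$ is injective: choose a map $X\to Y$ that is the identity on $Y$; its extension $\mathbf{FM}(X)\to\mathbf{FM}(Y)$ is a left inverse. In particular, the second half of Theorem 1(a) follows from the first.

A distributive lattice generated by a finite set $Y$ is finite. Indeed, the joins of meets of nonempty subsets of $Y$ are closed under $\vee$, and by distributivity under $\wedge$, so they are all the elements.

The smallest cases: $\mathbf{FM}(\{x\})$ is one point, and $\mathbf{FM}(\{x,y\})=\{x,\;y,\;x\wedge y,\;x\vee y\}$ is already distributive. For three generators, Dedekind's theorem says $|\mathbf{FM}(3)|=28$. So with at most three generators all sublattices are finite, and a copy of $P_{\rm fin}(\omega)$ can first appear with four.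

## 3. Families over a fixed base in a free distributive lattice

Let us first see why (1) is hard to achieve in $\mathbf{FD}(X)$ with $X=\{x_1,x_2,\dots\}$. The elements $x_i$ do not work: $x_1\wedge x_2\ne x_1\wedge x_3$, as the homomorphism to $\mathbf 2=\{0,1\}$ with $x_1,x_2\mapsto 1$ and all other $x_i\mapsto 0$ shows. One would like a base $o$ that absorbs all these meets. But $o$ involves only finitely many generators, and generators not occurring in $o$ can be made as large as we please without moving $o$. This is the proof.

**Proof of Theorem 1(b).** Suppose $P_{\rm fin}(\omega)$ embeds into $\mathbf{FD}(X)$, and take $o$ and $c_i$ as in (1).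

**Step 1: a homomorphism that fixes $o$ and has finite image.** Choose a finite nonempty $Y\subseteq X$ such that $o$ lies in the sublattice $D$ generated by $Y$; then $D$ is finite. Adjoin a new greatest element $\top$ to $\mathbf{FD}(X)$. The result is still distributive. To see this, consider $r\wedge(s\vee t)=(r\wedge s)\vee(r\wedge t)$ when some entry is $\top$: if $r=\top$, both sides are $s\vee t$; if $s=\top$ or $t=\top$, both sides are $r$. Let
$$\rho:\mathbf{FD}(X)\to\mathbf{FD}(X)\cup\{\top\}$$
be the homomorphism with $\rho(y)=y$ for $y\in Y$ and $\rho(z)=\top$ for $z\in X\setminus Y$. Its image lies in the finite set $D\cup\{\top\}$, and $\rho(o)=o$ because $o$ is a term in elements of $Y$.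

**Step 2: $\rho$ only moves elements up.** The set $\{t:t\le\rho(t)\}$ is closed under $\wedge$ and $\vee$, because $\rho$ is a homomorphism, and it contains $X$. So it is all of $\mathbf{FD}(X)$.

**Step 3: pigeonhole.** Since the image is finite, $\rho(c_i)=\rho(c_j)$ for some $i\ne j$. Then
$$o=\rho(o)=\rho(c_i\wedge c_j)=\rho(c_i)\wedge\rho(c_j)=\rho(c_i)\ge c_i ,$$
contradicting $c_i>o$. $\square$

The pigeonhole in Step 3 rests on the finiteness of finitely generated distributive lattices. With four generators a modular lattice can be infinite, and there the argument stops. This is where we must look for room.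

## 4. Independence and products of intervals

In a modular lattice (1) does not suffice for an embedding of $P_{\rm fin}(\omega)$: the three lines of $\mathbb F_2^2$ meet pairwise in $0$, yet each lies in the join of the other two. The right condition is linear independence.

**Definition.** Let $L$ be a modular lattice and $0\in L$ a fixed element, not necessarily the least one. A sequence $k_1,\dots,k_r\ge 0$ is **independent over $0$** if
$$k_i\wedge(k_1\vee\dots\vee k_{i-1})=0\qquad(2\le i\le r).$$

In $\mathrm{Sub}(A)$, over the zero subgroup, this says that the sum $k_1+\dots+k_r$ is direct. The lines $l_1,l_2$ of $\mathbb F_2^2$ are independent, and $l_1,l_2,l_3$ are not.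

**Lemma 3.** In a modular lattice, for any $u,v$, the maps $s\mapsto s\vee v$ and $z\mapsto z\wedge u$ are mutually inverse lattice isomorphisms between $[u\wedge v,u]$ and $[v,u\vee v]$.

*Proof.* Both maps preserve order. For $u\wedge v\le s\le u$, (2) gives $u\wedge(s\vee v)=s\vee(u\wedge v)=s$. For $v\le z\le u\vee v$, (2) gives $v\vee(z\wedge u)=z\wedge(v\vee u)=z$. So they are inverse order isomorphisms, hence lattice isomorphisms. $\square$

**Lemma 4.** If $k_1,\dots,k_r$ is independent over $0$, then
$$(s_1,\dots,s_r)\mapsto s_1\vee\dots\vee s_r$$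
is a lattice embedding $[0,k_1]\times\dots\times[0,k_r]\to L$.

*Proof.* **Step 1: reduction to $r=2$.** If the lemma holds for $k_1,\dots,k_{r-1}$, the first $r-1$ factors embed into $[0,k_1\vee\dots\vee k_{r-1}]$, and $k_1\vee\dots\vee k_{r-1},\,k_r$ is an independent sequence of length $2$. So let $r=2$, $u=k_1$, $v=k_2$, $u\wedge v=0$. Below, $s,s'\in[0,u]$ and $t,t'\in[0,v]$. Joins are clearly preserved.

**Step 2: injectivity.** We recover $s$ from $s\vee t$: by (2), $u\wedge(s\vee t)=s\vee(u\wedge t)=s$, as $0\le u\wedge t\le u\wedge v=0$. Symmetrically $v\wedge(s\vee t)=t$.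

**Step 3: writing $s\vee t$ as a meet, to prepare for meets.** Since $t\le s\vee v$, two uses of (2) give
$$(s\vee v)\wedge(u\vee t)=t\vee\bigl((s\vee v)\wedge u\bigr)=t\vee s\vee(v\wedge u)=s\vee t. \tag{3}$$

**Step 4: meets.** By Lemma 3, $s\mapsto s\vee v$ is a lattice isomorphism $[0,u]\to[v,u\vee v]$, so $(s\vee v)\wedge(s'\vee v)=(s\wedge s')\vee v$. Likewise $(u\vee t)\wedge(u\vee t')=u\vee(t\wedge t')$. Using (3) at both ends,
$$(s\vee t)\wedge(s'\vee t')=\bigl((s\wedge s')\vee v\bigr)\wedge\bigl(u\vee(t\wedge t')\bigr)=(s\wedge s')\vee(t\wedge t').\ \square$$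

We shall write $(s_1,\dots,s_r)$ for $s_1\vee\dots\vee s_r$ and compute coordinatewise.

**Corollary 5.** (a) Independence does not depend on the order of the sequence. (b) If $k_1,\dots,k_r$ is independent over $0$ and $0\le k_i'\le k_i$, then $k_1',\dots,k_r'$ is independent over $0$. (c) If $k_1,k_2,\dots$ is an infinite sequence with all finite initial segments independent over $0$ and all $k_i>0$, then $S\mapsto\bigvee_{i\in S}k_i$, $\emptyset\mapsto 0$, is a lattice embedding $P_{\rm fin}(\omega)\to L$.

*Proof.* (a) In coordinates, an element $k_i$ and a join of other $k_j$'s have disjoint supports, so their meet is $(0,\dots,0)=0$. (b) The meet $k_i'\wedge(k_1'\vee\dots\vee k_{i-1}')$ lies between $0$ and $k_i\wedge(k_1\vee\dots\vee k_{i-1})=0$. (c) Two given finite sets lie in some $\{1,\dots,r\}$; apply Lemma 4 to $k_1,\dots,k_r$ and restrict to the product of the two-element chains $\{0,k_i\}$. $\square$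

So Theorem 1(a) asks for an infinite independent sequence of elements strictly above one base in $\mathbf{FM}(4)$.

## 5. Finite Boolean lattices, and the case of at most three generators

Inside $\mathbf{FD}(x_1,x_2)$ the whole lattice is $\mathbf 2^2$, with base $u=x_1\wedge x_2$. Inside $\mathbf{FD}(x_1,x_2,x_3)$ take the median $u=(x_1\wedge x_2)\vee(x_1\wedge x_3)\vee(x_2\wedge x_3)$; then $(x_1\vee u)\wedge(x_2\vee u)=u\vee(x_1\wedge x_2)=u$. This generalizes.

**Lemma 6.** Every finite distributive lattice embeds into a free distributive lattice.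

*Proof.* By Birkhoff's theorem such a lattice embeds into $\mathbf 2^n$ for some $n$, and we may take $n\ge2$. In $\mathbf{FD}(x_1,\dots,x_n)$ let $u=\bigvee_{i<j}(x_i\wedge x_j)$. By distributivity,
$$(x_i\vee u)\wedge\bigvee_{j\ne i}(x_j\vee u)=u\vee\Bigl(x_i\wedge\bigvee_{j\ne i}x_j\Bigr)=u\vee\bigvee_{j\ne i}(x_i\wedge x_j)=u,$$
so the elements $x_i\vee u$ are independent over $u$. Moreover $x_i\vee u>u$: the homomorphism to $\mathbf 2$ with $x_i\mapsto1$ and $x_j\mapsto0$ for $j\ne i$ sends $u$ to $0$ and $x_i\vee u$ to $1$. By Lemma 4, restricted to the chains $\{u,x_i\vee u\}$, the lattice $\mathbf 2^n$ embeds. $\square$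

**Proof of Theorem 2(a), given Theorem 1.** If $|X|\le3$, then $\mathbf{FM}(X)$ embeds into the finite lattice $\mathbf{FM}(3)$, so its distributive sublattices are finite and Lemma 6 applies. If $|X|\ge 4$, then by Theorem 1 some distributive sublattice of $\mathbf{FM}(X)$, namely a copy of $P_{\rm fin}(\omega)$, embeds into no free distributive lattice. $\square$

## 6. One new generator per element, and why this stalls

The first thing to try is to imitate Section 5 in $\mathbf{FM}(n)$. The formula for $u$ must change: with three distinct lines in $\mathbb F_2^2$ for $x_1,x_2,x_3$ we get $u=0$, and the $x_i\vee u=x_i$ are not independent. But for $n\ge2$ one may put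
$$u_n=\bigwedge_{j}\ \bigvee_{l\ne j}x_l,\qquad k_i=\bigwedge_{j\ne i}\ \bigvee_{l\ne j}x_l .$$
Then $u_n=k_i\wedge\bigvee_{l\ne i}x_l\le k_i$. For $j\ne i$ we have $k_j\le\bigvee_{l\ne i}x_l$, so
$$u_n\le k_i\wedge\bigvee_{j\ne i}k_j\le k_i\wedge\bigvee_{l\ne i}x_l=u_n ,$$
and $k_1,\dots,k_n$ are independent over $u_n$. Also $k_i>u_n$: under $x_i\mapsto1$, $x_j\mapsto0$ $(j\neq i)$, $u_n$ goes to $0$, while $k_i\ge x_i$ goes to $1$.

So any finite number of independent elements is available, one for each generator, over a base that uses all generators. Passing from $n$ to $n+1$ changes the base: under $x_1,x_{n+1}\mapsto1$ and the other generators $\mapsto0$, $u_n$ goes to $0$ and $u_{n+1}$ to $1$. Could one keep the base and use fresh generators in a fixed pattern? No, by the following observation, which we need again in Section 12.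

**Lemma 7.** In $\mathbf{FM}(X)$ let $\vec r,\vec s,\vec s\,'$ be finite lists of distinct generators, no two of the lists sharing a generator, with $\vec s$ and $\vec s\,'$ of the same length. Let $o$ be in the sublattice generated by the entries of $\vec r$, and let $d=t(\vec r,\vec s)$, $d'=t(\vec r,\vec s\,')$ for one term $t$. If $d\wedge d'=o$, then $d=o$.

*Proof.* Let $\sigma$ be the endomorphism that sends $\vec s\,'$ to $\vec s$ entry by entry and fixes all other generators. Then $\sigma(o)=o$, $\sigma(d)=d$ and $\sigma(d')=d$. So $o=\sigma(d\wedge d')=d$. $\square$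

Infinitely many elements over one base must therefore come from different terms, not from one term with fresh generators plugged in. With only four generators, we need an infinite supply of terms with some structure of their own. Arithmetic will supply it.

## 7. Torsion subgroups and a shear of the plane

For an abelian group $G$ let $G[n]=\{t\in G:nt=0\}$. Then
$$m\mid n\Rightarrow G[m]\le G[n],\qquad \gcd(m,n)=1\Rightarrow G[m]\cap G[n]=0. \tag{4}$$
These two facts alone give independence of $G[n_1],G[n_2],\dots$ over $0$ for pairwise coprime $n_i$: the sum $G[n_1]+\dots+G[n_{i-1}]$ lies in $G[n_1\cdots n_{i-1}]$, which meets $G[n_i]$ in $0$. Now we look for lattice terms that compute $G[n]$.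

**The standard model.** In $\mathrm{Sub}(G^3)$ let
$$a=G\times0\times0,\quad b=0\times G\times0,\quad c=0\times0\times G,\quad x=\{(t,t,t):t\in G\},$$
$$h=x\vee b=\{(t,s,t)\},\qquad g=(x\vee a)\wedge(b\vee c)=\{(0,t,t)\}.$$
For $Y\le G\times G\times0=a\vee b$ let
$$\tau(Y)=\bigl(((Y\vee c)\wedge h)\vee g\bigr)\wedge(a\vee b). \tag{5}$$
We compute: $(Y\vee c)\wedge h=\{(t,s,t):(t,s,0)\in Y\}$. Adding $g$ gives the triples $(t,s+r,t+r)$, and such a triple lies in $a\vee b$ exactly when $r=-t$. So
$$\tau(Y)=\{(t,s-t,0):(t,s,0)\in Y\}. \tag{6}$$
Thus $\tau$ is the shear $(t,s)\mapsto(t,s-t)$ of the plane, carried out by projecting from $a\vee b$ to $h$ along $c$ and back along $g$. It follows that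
$$\tau^n(a)=\{(t,-nt,0)\},\qquad a\wedge\tau^n(a)=\{(t,0,0):nt=0\}=G[n]\times0\times0. \tag{7}$$

For example, let $G=\mathbb Z/2$. The plane $a\vee b$ has the three lines $a$, $b$ and $d=\{(t,t,0)\}$, and $\tau$ fixes $b$ and exchanges $a$ and $d$. So $a\wedge\tau(a)=0$ and $a\wedge\tau^2(a)=a$, in agreement with (7).

A tempting choice for infinitely many elements is the family of translates $a,\tau(a),\tau^2(a),\dots$; for $G=\mathbb Q$ they are infinitely many lines meeting pairwise in $0$. It fails twice. All translates lie in one plane: $a\vee\tau(a)=\{(t+s,-s,0)\}=G\times G\times0\ge\tau^2(a)$, so they are not independent once $G\ne0$. And for $G=\mathbb Z/p$ they do not even meet pairwise in zero, since $a\wedge\tau^p(a)=a$.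

The second failure is the key. These meets are not zero because they are the torsion subgroups. So one should keep the meets $a\wedge\tau^n(a)$ and drop the translates.

Knowing that $(G[p])_p$ is independent inside groups does not yet give anything in $\mathbf{FM}(4)$: relations that hold in a homomorphic image of $\mathbf{FM}(4)$ need not hold in $\mathbf{FM}(4)$. Three things remain to be done. Isolate lattice relations on $(a,b,c,x)$ from which (4) follows in any modular lattice; produce, by terms, a quadruple satisfying these relations in $\mathbf{FM}(4)$; and use the standard models to see that the resulting elements are strictly above the base.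

## 8. Diamonds and the shear in an arbitrary modular lattice

**Definition.** A **diamond over $0$** in a modular lattice consists of elements $a,b,c,x\ge0$ such that $a,b,c$ are independent over $0$, $x\le1:=a\vee b\vee c$, and
$$x\wedge(a\vee b)=x\wedge(b\vee c)=x\wedge(a\vee c)=0,\qquad x\vee a\vee b=x\vee b\vee c=x\vee a\vee c=1.$$

The standard model is an example, over the zero subgroup: $(t,t,t)$ has a zero coordinate only if $t=0$, and any triple is $(t,t,t)$ for a suitable $t$ plus an element of the sum of two chosen axes. For $G=\mathbb Z/2$ this is four points of the projective plane of $\mathbb F_2^3$, no three on a line.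

In a diamond each of the triples $(a,b,x)$, $(b,c,x)$, $(a,c,x)$ is independent over $0$: for instance $b\wedge a=0$ and $x\wedge(a\vee b)=0$. By Corollary 5(a), order does not matter. Throughout Sections 8 and 9 fix a diamond $(a,b,c,x)$ over $0$ in a modular lattice, with $1=a\vee b\vee c$, and put
$$h=x\vee b,\qquad g=(x\vee a)\wedge(b\vee c).$$

**Lemma 8.** In $[0,1]$, both $c$ and $g$ are complements of both $h$ and $a\vee b$. Moreover $g\vee b=b\vee c$.

*Proof.* The purpose is to make all four projections in (5) isomorphisms.

**Step 1: $c$.** By definition $c\wedge(a\vee b)=0$ and $c\vee a\vee b=1$. Independence of $b,c,x$ gives $c\wedge h=c\wedge(x\vee b)=0$, and $c\vee h=x\vee b\vee c=1$.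

**Step 2: joins with $g$.** By (2), since $b\le b\vee c$,
$$g\vee b=(b\vee c)\wedge(x\vee a\vee b)=(b\vee c)\wedge1=b\vee c .$$
Hence $g\vee h=g\vee b\vee x=x\vee b\vee c=1$ and $g\vee a\vee b=a\vee b\vee c=1$.

**Step 3: meets with $g$.** Independence of $a,b,x$ gives $(x\vee a)\wedge b=0$. As $g\le b\vee c$, (2) gives
$$g\wedge h=g\wedge(b\vee c)\wedge(x\vee b)=g\wedge\bigl(b\vee(x\wedge(b\vee c))\bigr)=g\wedge b=(x\vee a)\wedge b=0 .$$
Since $(b\vee c)\wedge(a\vee b)=b$ by Lemma 4, also $g\wedge(a\vee b)=(x\vee a)\wedge b=0$. $\square$

If $s,t$ are complements in $[0,1]$, then by Lemma 3 the map $y\mapsto y\vee t$ is an isomorphism $[0,s]\to[t,1]$ with inverse $z\mapsto z\wedge s$. So by Lemma 8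
$$\tau(y)=\bigl(((y\vee c)\wedge h)\vee g\bigr)\wedge(a\vee b)$$
is a lattice automorphism of $[0,a\vee b]$, being the composite of isomorphisms
$$[0,a\vee b]\to[c,1]\to[0,h]\to[g,1]\to[0,a\vee b].$$
In particular $\tau(0)=0$. The next two lemmas transfer two features of the shear: it preserves every vertical strip, and it moves the axis $a$ off itself.

**Lemma 9.** $\tau(y\vee b)=y\vee b$ for all $y\in[0,a]$; in particular $\tau(b)=b$.

*Proof.* Let $z=(y\vee b\vee c)\wedge h$. Since $b\le h$, we have $b\le z$. Using $g\vee b=b\vee c$ from Lemma 8, then (2) with $c\le y\vee b\vee c$, then $h\vee c=1$,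
$$z\vee g=z\vee b\vee g=z\vee b\vee c=z\vee c=(y\vee b\vee c)\wedge(h\vee c)=y\vee b\vee c .$$
So $\tau(y\vee b)=(y\vee b\vee c)\wedge(a\vee b)=(y\vee b)\vee(c\wedge(a\vee b))=y\vee b$, by (2) with $y\vee b\le a\vee b$. For $y=0$ this reads $\tau(b)=b$. $\square$

**Lemma 10.** $a\wedge\tau(a)=0$.

*Proof.* Let $e=(a\vee c)\wedge h$. Then $\tau(a)=(e\vee g)\wedge(a\vee b)$, so $a\wedge\tau(a)=a\wedge(e\vee g)$. By (2) with $e\le a\vee c$,
$$(e\vee g)\wedge(a\vee c)=e\vee\bigl(g\wedge(a\vee c)\bigr).$$
Here $(b\vee c)\wedge(a\vee c)=c$ by Lemma 4, so $g\wedge(a\vee c)=(x\vee a)\wedge c=0$ by independence of $a,c,x$. As $a\le a\vee c$, we get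
$$a\wedge(e\vee g)=a\wedge e=a\wedge(x\vee b)=0$$
by independence of $a,b,x$. $\square$

## 9. The elements $K_n$ and coprimality

In the standard model, $\tau^n$ sends $(t,0,0)$ to $(t,-nt,0)$, so a subgroup $y\le a$ is killed by $n$ exactly when $\tau^n(y)=y$. The next lemma proves, in any modular lattice, that lying under $\tau^n(a)$ is the same as being fixed by $\tau^n$. This turns statements about torsion into statements about exponents of an automorphism.

**Lemma 11.** For $y\in[0,a]$ and $n\in\mathbb Z$: $y\le\tau^n(a)$ if and only if $\tau^n(y)=y$.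

*Proof.* If $\tau^n(y)=y$, then $y=\tau^n(y)\le\tau^n(a)$ because $y\le a$. Conversely, let $y\le\tau^n(a)$. By (2), $a\wedge(y\vee b)=y\vee(a\wedge b)=y$. Apply $\tau^n$ to $y=a\wedge(y\vee b)$. By Lemma 9, $\tau^n$ fixes $y\vee b$ and $b$ (also for negative $n$). Using (2) with $y\le\tau^n(a)$,
$$\tau^n(y)=\tau^n(a)\wedge(y\vee b)=y\vee\bigl(\tau^n(a)\wedge b\bigr)=y\vee\tau^n(a\wedge b)=y\vee\tau^n(0)=y.\ \square$$

**Definition.** For $n\ge1$ put $K_n=a\wedge\tau^n(a)$.

In the standard model $K_n=G[n]\times0\times0$, by (7). In general, by Lemma 11,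
$$y\le K_n\iff\tau^n(y)=y\qquad\text{for }y\in[0,a]. \tag{8}$$
For a fixed $y$, the set $\{n\in\mathbb Z:\tau^n(y)=y\}$ is a subgroup of $\mathbb Z$. This yields the lattice version of (4).

**Lemma 12.** (a) $m\mid n\Rightarrow K_m\le K_n$. (b) $\gcd(m,n)=1\Rightarrow K_m\wedge K_n=0$. Also $K_1=0$.

*Proof.* (a) By (8), $\tau^m$ fixes $K_m$, so $\tau^n$ does, and (8) gives $K_m\le K_n$. The last statement is Lemma 10. (b) Let $y=K_m\wedge K_n$. By (8), $y$ is fixed by $\tau^m$ and $\tau^n$, so the subgroup of exponents fixing $y$ contains $m$ and $n$, hence also $1$. By (8) with $n=1$, $y\le K_1=0$. $\square$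

**Proposition 13.** If $n_1,n_2,\dots$ are pairwise coprime positive integers, then every finite initial segment of $K_{n_1},K_{n_2},\dots$ is independent over $0$.

*Proof.* By Lemma 12(a), $K_{n_1}\vee\dots\vee K_{n_{i-1}}\le K_{n_1\cdots n_{i-1}}$. As $n_1\cdots n_{i-1}$ is coprime to $n_i$, Lemma 12(b) shows that this element meets $K_{n_i}$ in $0$. $\square$

## 10. Making a diamond out of four arbitrary elements

The free generators of $\mathbf{FM}(4)$ do not form a diamond over any element: already $x_1\wedge x_2\ne x_1\wedge x_3$. We repair them in three steps. First make $a,b,c$ independent; then shrink them to the shadows of $x$, so that the joins are right; then raise the base, so that the meets are right. The repair must be given by terms and must not disturb quadruples that are already diamonds.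

**Lemma 14.** Let $a,b,c$ be independent over $0$ in a modular lattice, $0\le y\le a\vee b\vee c$, and
$$y_a=a\wedge(y\vee b\vee c),\quad y_b=b\wedge(y\vee a\vee c),\quad y_c=c\wedge(y\vee a\vee b).$$
Then $y\le y_a\vee y_b\vee y_c$.

*Proof.* By (2), $y\le(y\vee b\vee c)\wedge(a\vee b\vee c)=(b\vee c)\vee\bigl(a\wedge(y\vee b\vee c)\bigr)=y_a\vee b\vee c$. Similarly $y\le a\vee y_b\vee c$ and $y\le a\vee b\vee y_c$. By Lemma 4 the meet of the three right-hand sides is $(y_a,b,c)\wedge(a,y_b,c)\wedge(a,b,y_c)=(y_a,y_b,y_c)$. $\square$

For the diagonal $y=\{(t,t):t\in\mathbb F_2\}\times0$ in $\mathbb F_2^3$ with the coordinate axes, $y_a=a$, $y_b=b$, $y_c=0$. So $y_a,y_b,y_c$ are the projections of $y$ to the axes, and the inequality can be strict.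

**Lemma 15.** There are lattice terms $\alpha,\beta,\gamma,\xi,\nu$ in four variables such that for any elements $a,b,c,x$ of any modular lattice, $(\alpha,\beta,\gamma,\xi)$ evaluated at $(a,b,c,x)$ is a diamond over $\nu(a,b,c,x)$. Moreover, if $(a,b,c,x)$ is already a diamond over $0$, the values are $a,b,c,x$ and $0$.

*Proof.* **Step 1: make the first three elements independent.** As in Section 6 with $n=3$, put
$$u=(a\vee b)\wedge(b\vee c)\wedge(c\vee a),$$
$$a'=(a\vee b)\wedge(a\vee c),\quad b'=(a\vee b)\wedge(b\vee c),\quad c'=(a\vee c)\wedge(b\vee c),$$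
$$x'=(x\vee u)\wedge(a'\vee b'\vee c').$$
Then $u\le a',b',c'$ and $a'\wedge b'=u$. Since $a'\vee b'\le a\vee b$, we have $c'\wedge(a'\vee b')\le c'\wedge(a\vee b)=u$, so equality holds. Thus $a',b',c'$ are independent over $u$, and $u\le x'\le a'\vee b'\vee c'$. Rename $a',b',c',x'$ as $a,b,c,x$ and $u$ as $0$.

**Step 2: get the three join conditions.** In the notation of Lemma 14 with $y=x$, put $a_1=x_a$, $b_1=x_b$, $c_1=x_c$ and $s=a_1\vee b_1\vee c_1$. They are independent over $0$ by Corollary 5(b), and $x\le s$ by Lemma 14. By Lemma 4, $(a\vee b)\wedge s=(a,b,0)\wedge(a_1,b_1,c_1)=a_1\vee b_1$. By (2) with $x\le s$,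
$$(x\vee a\vee b)\wedge s=x\vee\bigl((a\vee b)\wedge s\bigr)=x\vee a_1\vee b_1 .$$
By definition $c_1\le x\vee a\vee b$, and $c_1\le s$. So $c_1\le x\vee a_1\vee b_1$, and therefore $x\vee a_1\vee b_1=s$. By symmetry $x\vee b_1\vee c_1=x\vee a_1\vee c_1=s$. Rename $a_1,b_1,c_1,s$ as $a,b,c,1$. Now $a,b,c$ are independent over $0$, $0\le x\le1=a\vee b\vee c$, and the three join conditions hold.

**Step 3: get the three meet conditions by raising the base.** Collect the unwanted meets:
$$w=\bigl(x\wedge(b\vee c)\bigr)\vee\bigl(x\wedge(a\vee c)\bigr)\vee\bigl(x\wedge(a\vee b)\bigr),\qquad 0\le w\le x .$$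
Let $N_a=w_a$, $N_b=w_b$, $N_c=w_c$ as in Lemma 14 and $N=N_a\vee N_b\vee N_c$; then $w\le N\le 1$. Put
$$a'=a\vee N,\quad b'=b\vee N,\quad c'=c\vee N,\quad x'=x\vee N .$$
In the coordinates of Lemma 4, $a'=(a,N_b,N_c)$, $b'=(N_a,b,N_c)$, $c'=(N_a,N_b,c)$. So $a'\wedge b'=(N_a,N_b,N_c)=N$ and $c'\wedge(a'\vee b')=(N_a,N_b,c)\wedge(a,b,N_c)=N$, which says that $a',b',c'$ are independent over $N$. Their join is $1$, $N\le x'\le1$, and the join conditions still hold because all elements have grown within $[0,1]$.

It remains to check the meets. First, by (2) and $w\le1$,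
$$a\vee b\vee N_c=a\vee b\vee\bigl(c\wedge(w\vee a\vee b)\bigr)=(a\vee b\vee c)\wedge(w\vee a\vee b)=w\vee a\vee b .$$
Next, by (2) with $w\le x$, and since $x\wedge(a\vee b)\le w$,
$$x\wedge(w\vee a\vee b)=w\vee\bigl(x\wedge(a\vee b)\bigr)=w .$$
Finally $a'\vee b'=a\vee b\vee N_c\ge N$, so by (2)
$$x'\wedge(a'\vee b')=(x\vee N)\wedge(a\vee b\vee N_c)=N\vee\bigl(x\wedge(a\vee b\vee N_c)\bigr)=N\vee w=N .$$
The other two meets follow by symmetry. So $(a',b',c',x')$ is a diamond over $N$.

**Step 4: terms, and the effect on a diamond.** Each step gives its output by lattice terms in its input; composing them gives $\alpha,\beta,\gamma,\xi$, and $\nu$ is the term for $N$. Suppose we start with a diamond over $0$. In Step 1, Lemma 4 gives $u=(a,b,0)\wedge(0,b,c)\wedge(a,0,c)=0$ and $a'=(a,b,0)\wedge(a,0,c)=a$, likewise $b'=b$, $c'=c$, and then $x'=x\wedge1=x$. In Step 2, $a_1=a\wedge(x\vee b\vee c)=a\wedge1=a$, and similarly $b_1=b$, $c_1=c$. In Step 3, $w=0$, so $N_a=a\wedge(b\vee c)=0$, and similarly $N_b=N_c=0$. Hence $N=0$ and nothing changes. $\square$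

The repair may collapse. In $\mathrm{Sub}(\mathbb F_2^3)$ start with the coordinate axes $a,b,c$ and $x=b$. Step 1 changes nothing. Step 2 gives $a_1=c_1=0$ and $b_1=s=b$. In Step 3, $w=b$ and $N=b$, so the final diamond has $a',b',c',x'$ and base all equal to $b$. For this reason the last sentence of Lemma 15 is needed: it lets us detect that in $\mathbf{FM}(4)$ no collapse takes place.

## 11. An infinite independent sequence in $\mathbf{FM}(4)$

**Proof of Theorem 1(a).** Let $x_1,\dots,x_4$ be the free generators of $\mathbf{FM}(4)$.

**Step 1: the elements.** Apply the terms of Lemma 15: $a,b,c,x$ are the values of $\alpha,\beta,\gamma,\xi$ at $(x_1,\dots,x_4)$, and $0$ is the value of $\nu$. This is a diamond over $0$, and Sections 8 and 9 give elements $K_n\in\mathbf{FM}(4)$, $n\ge1$. By Proposition 13, every finite initial segment of the sequence $(K_p)_{p\text{ prime}}$ is independent over $0$.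

**Step 2: the values in the models.** For an abelian group $G$ let $\varphi_G:\mathbf{FM}(4)\to\mathrm{Sub}(G^3)$ send $x_1,\dots,x_4$ to the four members of the standard diamond. Since this is already a diamond, Lemma 15 shows that $\varphi_G$ sends the constructed $a,b,c,x$ to the standard ones and the constructed $0$ to the zero subgroup. For a fixed $n\ge1$, $K_n=a\wedge\tau^n(a)$ is given by a lattice term in $a,b,c,x$. So by (7)
$$\varphi_G(K_n)=G[n]\times0\times0,\qquad\varphi_G(0)=\{(0,0,0)\}. \tag{9}$$

**Step 3: $K_p>0$.** Take $G=\mathbb Z/p$ in (9): $\varphi_G(K_p)=G\times0\times0\ne\varphi_G(0)$. So $K_p\ne0$, and $K_p\ge0$.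

**Step 4: the embedding.** By Corollary 5(c), $S\mapsto\bigvee_{p\in S}K_p$ with $\emptyset\mapsto0$ embeds the lattice of finite sets of primes, that is $P_{\rm fin}(\omega)$, into $\mathbf{FM}(4)$. For $|X|\ge4$, Section 2 gives an embedding $\mathbf{FM}(4)\to\mathbf{FM}(X)$. $\square$

With Section 3, Theorem 1 is proved. The sublattice of $\mathbf{FM}(4)$ generated by $0$ and the $K_p$, $p$ prime, is distributive and embeds into no free distributive lattice, so Jónsson's question has a negative answer. The proof of Theorem 2(a) in Section 5 is now complete as well.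

## 12. Uncountable families, divisibility, other varieties, duals

**Proof of Theorem 2(b).** **Step 1: free distributive lattices.** If $\kappa$ is finite, $P_{\rm fin}(\kappa)$ is a finite distributive lattice and Lemma 6 applies. If $\kappa$ is infinite, $P_{\rm fin}(\kappa)$ contains $P_{\rm fin}(\omega)$ as a sublattice and does not embed, by Theorem 1(b).

**Step 2: countable $\kappa$ in $\mathbf{FM}(X)$, $|X|\ge4$.** If $\kappa\le\aleph_0$, then $P_{\rm fin}(\kappa)$ is a sublattice of $P_{\rm fin}(\omega)$ up to isomorphism, and Theorem 1(a) applies.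

**Step 3: uncountable $\kappa$; uniformizing the family.** Suppose $\kappa$ is uncountable and $P_{\rm fin}(\kappa)$ embeds into $\mathbf{FM}(X)$. We get $o$ and $c_i>o$ for $i<\kappa$, with $c_i\wedge c_j=o$ for $i\ne j$; in particular the $c_i$ are distinct. Choose a finite nonempty $Y\subseteq X$ generating a sublattice that contains $o$, and finite sets $S_i$ with $Y\subseteq S_i\subseteq X$ such that $c_i$ is in the sublattice generated by $S_i$. A finite set generates a countable sublattice, so each finite set occurs as $S_i$ for only countably many $i$. Hence uncountably many different sets occur, and choosing one index for each, we may restrict to an uncountable set of indices with distinct $S_i$. The $\Delta$-system lemma says that an uncountable family of finite sets has an uncountable subfamily in which any two different members have the same intersection. So there are an uncountable $J\subseteq\kappa$ and a set $R$ with $S_i\cap S_j=R$ for distinct $i,j\in J$, and $Y\subseteq R$. Shrinking $J$, still uncountable, we may assume that all $|S_i\setminus R|$ are equal.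

**Step 4: two elements with the same term.** List $R$ as $\vec r$ and $S_i\setminus R$ as $\vec s_i$, so $c_i=t_i(\vec r,\vec s_i)$ for terms $t_i$. There are only countably many terms in a fixed finite number of variables, so $t_i=t_j$ for some $i\ne j$ in $J$. The lists $\vec r,\vec s_i,\vec s_j$ share no generators, and $o$ is in the sublattice generated by $Y\subseteq R$. Since $c_i\wedge c_j=o$, Lemma 7 gives $c_i=o$, a contradiction. $\square$

**Proof of Theorem 2(c).** Take the $K_n\in\mathbf{FM}(4)$ of Section 11. With $v_p$ the $p$-adic valuation, define $\Phi(1)=0$ and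
$$\Phi(n)=\bigvee_{p\mid n}K_{p^{v_p(n)}} .$$

**Step 1: a strict chain for each prime.** By Lemma 12, $0=K_1\le K_p\le K_{p^2}\le\cdots$. Each inequality is strict: for $k\ge0$ and $G=\mathbb Z/p^{k+1}$ we have $G[p^k]\subsetneq G[p^{k+1}]$, so (9) gives $\varphi_G(K_{p^k})\ne\varphi_G(K_{p^{k+1}})$.

**Step 2: coordinates.** Given $m,n$, let $p_1,\dots,p_r$ be the primes dividing $mn$. If there are none, then $m=n=1$ and there is nothing to check. Let $k$ be the largest exponent that occurs in $m$ or $n$. By Proposition 13, $K_{p_1^k},\dots,K_{p_r^k}$ are independent over $0$. By Lemma 4 their intervals form a product in which $\Phi(m)$ has the coordinates $K_{p_i^{v_{p_i}(m)}}$, an exponent $0$ giving $K_1=0$; similarly for $n$. On the strict chains of Step 1, meet and join are the minimum and maximum of exponents, so $\Phi(m)\wedge\Phi(n)=\Phi(\gcd(m,n))$ and $\Phi(m)\vee\Phi(n)=\Phi(\mathrm{lcm}(m,n))$. If $\Phi(m)=\Phi(n)$, all coordinates agree, so all exponents agree and $m=n$. $\square$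

**Proof of Theorem 2(d).** Let $\Pi$ be the infinite set of primes $p$ with $\mathrm{Sub}(\mathbb F_p^3)\in\mathcal V$, and repeat Section 11 in the $\mathcal V$-free lattice on four generators. This lattice is modular, so Step 1 there goes through. Subgroups of $(\mathbb Z/p)^3$ are the same as subspaces of $\mathbb F_p^3$, so for $p\in\Pi$ and $G=\mathbb Z/p$ the homomorphism $\varphi_G$ of Step 2 exists, and Step 3 gives $K_p>0$. By Proposition 13 and Corollary 5(c), the elements $K_p$ with $p\in\Pi$ give an embedding of the lattice of finite subsets of $\Pi$, that is of $P_{\rm fin}(\omega)$. $\square$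

**Remark (dual form).** The duals of $\mathbf{FM}(X)$ and $\mathbf{FD}(X)$ are again the free modular and the free distributive lattice on $X$, because the dual of a modular (distributive) lattice is modular (distributive). Complementation identifies the dual of $P_{\rm fin}(\omega)$ with the lattice of cofinite subsets of $\omega$. By Theorem 1, that lattice too embeds into $\mathbf{FM}(4)$ and into no free distributive lattice.
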